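\title{Cauchy completeness and finite compactness for the Carath\'eodory distance}

\begin{abstract}
For every $n\ge2$ we construct a bounded domain in $\mathbb C^n$ that is Cauchy complete for its Carath\'eodory distance and contains a closed, bounded, noncompact set. The domain in $\mathbb C^2$ is a neighborhood of a sequence of analytic disks, each of which meets one fixed disk in infinitely many points. We also prove that no such domain exists in $\mathbb C$; the proof rests on a Cauchy-type integral formula for a measure that represents a boundary limit of point evaluations.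
\end{abstract}

\section{The question and the answer}

Let $D\subset\mathbb C$ be the unit disk and let
\[
\rho(a,b)=\tanh^{-1}\Bigl|\frac{a-b}{1-\bar ab}\Bigr|,\qquad a,b\in D,
\]
be the Poincar\'e distance. It is invariant under the automorphisms of $D$, and by the Schwarz--Pick lemma no holomorphic map $D\to D$ increases it. The \emph{Carath\'eodory distance} of a bounded domain $X\subset\mathbb C^n$ is
\[
c_X(p,q)=\sup\{\rho(f(p),f(q)) : f\colon X\to D \text{ holomorphic}\},\qquad p,q\in X .
\]
It measures how well bounded holomorphic functions separate $p$ from $q$. Since $X$ is bounded, $c_X$ is a distance, and it induces the Euclidean topology (Lemma~\ref{lem:basic}).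

A metric space is \emph{Cauchy complete} if every Cauchy sequence converges, and \emph{finitely compact} if every bounded closed set is compact. A finitely compact space is Cauchy complete, since a Cauchy sequence lies in a bounded closed set and therefore has a convergent subsequence. The converse fails for general metric spaces: take an infinite set in which distinct points have distance $1$. For $(X,c_X)$ both notions describe the boundary. Finite compactness says that $c_X(p,x_\nu)\to\infty$ whenever $(x_\nu)$ leaves every compact subset of $X$; Cauchy completeness says only that no Cauchy sequence tends to a boundary point.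

In the simplest examples the two properties go together. For $X=D$ the Schwarz--Pick lemma gives $c_D=\rho$, closed $\rho$-balls about $0$ are disks $\{|w|\le r\}$ with $r<1$, and both properties hold. For the punctured disk $D^*=D\setminus\{0\}$, bounded holomorphic functions extend across $0$, so $c_{D^*}$ is the restriction of $\rho$; the sequence $(1/\nu)_{\nu\ge2}$ is Cauchy without a limit in $D^*$, and both properties fail. One is led to guess a dichotomy: a boundary point is either infinitely far away, or so poorly seen by bounded functions that it is the limit of a Cauchy sequence. A second reason for this guess is that for the Kobayashi distance $d_X$ (recalled in Section~\ref{sec:basic}) Cauchy completeness is known to imply finite compactness. The following question is posed in \cite{source}.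

\medskip
\noindent\textbf{Question.} \emph{If a bounded domain $X\subset\mathbb C^n$ is Cauchy complete with respect to $c_X$, is it finitely compact with respect to $c_X$?}
\medskip

The answer is no. The implication holds exactly in dimension $n=1$.

\begin{theorem}\label{thm:A}
There is a bounded domain $\Omega\subset\mathbb C^2$ that is $c_\Omega$-Cauchy complete and contains points $p_0,p_1,p_2,\dots$ with $c_\Omega(p_0,p_k)\le\rho(0,\tfrac23)$ for all $k\ge1$ and $p_k\to(0,0)\in\partial\Omega$. Hence $\Omega$ is not finitely compact. For every $n\ge2$ the bounded domain $Y=\Omega\times D^{n-2}\subset\mathbb C^n$ is likewise $c_Y$-Cauchy complete and not $c_Y$-finitely compact.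
\end{theorem}

\begin{theorem}\label{thm:B}
If $G\subset\mathbb C$ is a bounded domain that is $c_G$-Cauchy complete, then it is $c_G$-finitely compact.
\end{theorem}

Theorem~\ref{thm:A} is proved in Sections~\ref{sec:glue}--\ref{sec:complete} and Theorem~\ref{thm:B}, independently, in Section~\ref{sec:plane}.

\section{Basic properties, and the shape of a counterexample}\label{sec:basic}

The \emph{Kobayashi distance} $d_X(p,q)$ is the infimum of $\sum_{j=1}^N\rho(a_j,a_j')$ over all chains of holomorphic maps $\psi_1,\dots,\psi_N\colon D\to X$ and points $a_j,a_j'\in D$ with $\psi_1(a_1)=p$, $\psi_j(a_j')=\psi_{j+1}(a_{j+1})$ for $j<N$, and $\psi_N(a_N')=q$. It guides the construction but is not used in the proofs of the theorems.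

\begin{lemma}\label{lem:basic}
Let $X\subset\{x\in\mathbb C^n:|x|<R\}$ be a domain and $p,q\in X$.
\begin{enumerate}
\item[(a)] If $F\colon X\to Y$ is a holomorphic map to a bounded domain, then $c_Y(F(p),F(q))\le c_X(p,q)$.
\item[(b)] $c_X(p,q)=\sup\{\rho(0,|f(q)|): f\colon X\to D\text{ holomorphic},\ f(p)=0\}$.
\item[(c)] $\max_i|q_i-p_i|/(2R)\le c_X(p,q)\le d_X(p,q)$, and $d_X(p,q)\le\rho(0,|q-p|/r)$ if $|q-p|<r$ and $X$ contains the ball of radius $r$ about $p$.
\item[(d)] $c_X$ and $d_X$ are distances that induce the Euclidean topology, and their Cauchy sequences are Cauchy in the Euclidean sense.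
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $f\colon Y\to D$ is holomorphic, so is $f\circ F\colon X\to D$. (b) Compose $f$ with an automorphism of $D$ that sends $f(p)$ to $0$. (c) The function $x\mapsto(x_i-p_i)/(2R)$ maps $X$ into $D$ and $p$ to $0$, and $\tanh^{-1}t\ge t$; this is the first inequality. For the second, given $f\colon X\to D$ and a chain, apply the Schwarz--Pick lemma to each $f\circ\psi_j$ and add, using the triangle inequality for $\rho$. For the third, with $q\ne p$, use the single disk $\psi(w)=p+wr(q-p)/|q-p|$. (d) Both functions are symmetric and satisfy the triangle inequality. They are finite, because by the third inequality of (c) the set of $q$ with $d_X(p,q)<\infty$ is open and closed in $X$. The rest follows from (c).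
\end{proof}

Suppose that $X$ is $c_X$-Cauchy complete and that $E\subset X$ is closed, $c_X$-bounded and not compact. Then $E$ is complete and not compact, hence not totally bounded, so it contains points $p_1,p_2,\dots$ with $c_X(p_k,p_l)\ge\delta>0$ for $k\ne l$. A compact set contains only finitely many of them, so they accumulate only at $\partial X$. Moreover, $X$ is $d_X$-Cauchy complete: a $d_X$-Cauchy sequence is $c_X$-Cauchy by (c), so it converges in $X$. By the known result for the Kobayashi distance, closed $d_X$-balls are compact, and therefore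
\begin{equation}\label{eq:kob}
d_X(p_0,p_k)\to\infty\qquad\text{for every }p_0\in X.
\end{equation}
A counterexample thus has to reconcile three demands. Bounded functions must separate the $p_k$ uniformly from one another; they must not separate $p_k$ from $p_0$ too well; and yet no short chain of analytic disks may join $p_k$ to $p_0$.

\section{Disks that meet in many points}\label{sec:glue}

We begin with the last two demands. To bound $c_X$ from above one needs relations between the values of an arbitrary $f\colon X\to D$, and analytic disks supply them. Let $\psi_0,\psi_k\colon D\to X$ be disks with centers $p_0=\psi_0(0)$ and $p_k=\psi_k(0)$. If $\psi_0(a)=\psi_k(a)$, then $d_X(p_0,p_k)\le2\rho(0,|a|)$, so \eqref{eq:kob} forces all such parameters $a$ toward the unit circle as $k\to\infty$. A chain of disks passes through one intersection point at a time. A holomorphic function feels all of them at once, because $f\circ\psi_k-f\circ\psi_0$ vanishes at each. The following example shows the effect. Throughout,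
\[
m(s)=\frac{s-1/3}{1-s/3};
\]
this is an automorphism of $D$ that maps the unit circle to itself, with $m(\frac13)=0$ and $m(0)=-\frac13$.

\begin{example}\label{ex:model}
Let $k\ge1$ and let $X\subset D\times D$ be any domain that contains the disks $\{(z,\frac13)\}$ and $\{(z,z^k)\}$, $z\in D$. They meet at the $k$ roots of $z^k=\frac13$, which have modulus $3^{-1/k}\to1$. Let $f\colon X\to D$ be holomorphic and put $h(z)=f(z,z^k)-f(z,\frac13)$ and $b(z)=m(z^k)$. The zeros of $b$ are these roots, they are simple, and $h$ vanishes there; so $h/b$ is holomorphic on $D$. On $|z|=r$ close to $1$ we have $|h/b|\le2/\min_{|z|=r}|b|$, and this tends to $2$ as $r\to1$ because $b$ is continuous on $\overline D$ with $|b|=1$ on the circle. By the maximum principle $|h|\le2|b|$, and at $z=0$,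
\[
|f(0,0)-f(0,\tfrac13)|\le2|m(0)|=\tfrac23 .
\]
By Lemma~\ref{lem:basic}(b), $c_X((0,\frac13),(0,0))\le\rho(0,\frac23)$, whatever $k$ and $X$ are. Each intersection point is close to the circle, but the product of their moduli is $\frac13$ for every $k$.
\end{example}

The defect of the example is that all the curves $s=z^k$ have the same center $(0,0)$. They converge to $\{s=0\}$ as $k\to\infty$, and we want to remove this limit from the domain, so that the centers tend to a boundary point. The curves must then avoid $\{s=0\}$, so we replace $z$ by a function without zeros. The map $z\mapsto Z=\frac{1+z}{1-z}$ is a biholomorphism of $D$ onto the half-plane $H=\{\operatorname{Re}Z>0\}$, and so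
\[
S(z)=\exp\Bigl(-\frac{1+z}{1-z}\Bigr)\qquad\text{satisfies}\qquad 0<|S(z)|<1\quad(z\in D),\qquad S(0)=e^{-1}.
\]
Let $U=D\times D^*$, with coordinates $(z,s)$, and define
\[
\Gamma_0=\{(z,\tfrac13):z\in D\},\qquad \Gamma_k=\{(z,S(z)^k):z\in D\}\ \ (k\ge1),\qquad V=\bigcup_{k\ge0}\Gamma_k\subset U,
\]
\[
p_0=(0,\tfrac13)\in\Gamma_0,\qquad p_k=(0,e^{-k})\in\Gamma_k,\qquad b_k=m(S^k)\quad(k\ge1).
\]
The disks $\Gamma_1,\Gamma_2,\dots$ are pairwise disjoint, since $0<|S|<1$. The disk $\Gamma_k$ meets $\Gamma_0$ where $e^{-kZ}=\frac13$, that is, at the points $Z_j=(\log3+2\pi ij)/k$, $j\in\mathbb Z$, which are the zeros of $b_k$. In particular $V$ is connected. See Figure~\ref{fig:disks}.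

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=8cm,y=5.5cm]
\draw[dashed] (0,0) -- (1,0) node[right] {$s=0$};
\draw[->] (0,0) -- (0,1.03) node[above] {$s$};
\node[below] at (0,0) {$S=0$};
\node[below] at (1,0) {$S=1$};
\draw[thick] (0,0.333) -- (1,0.333) node[right] {$\Gamma_0$};
\draw (0,0) -- (1,1);
\draw[domain=0:1,smooth] plot (\x,{\x*\x});
\draw[domain=0:1,smooth] plot (\x,{\x*\x*\x});
\draw[domain=0:1,smooth] plot (\x,{\x*\x*\x*\x});
\draw[dotted] (0.368,0) node[below] {$S=e^{-1}$} -- (0.368,0.56) node[above] {$z=0$};
\node[fill=white,inner sep=1pt] at (0.6,0.6) {$\Gamma_1$};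
\node[fill=white,inner sep=1pt] at (0.7,0.49) {$\Gamma_2$};
\node[fill=white,inner sep=1pt] at (0.58,0.195) {$\Gamma_3$};
\node[fill=white,inner sep=1pt] at (0.68,0.214) {$\Gamma_4$};
\fill (0.368,0.333) circle (1.4pt) node[below right] {$p_0$};
\fill (0.368,0.368) circle (1.4pt) node[above left] {$p_1$};
\fill (0.368,0.135) circle (1.4pt) node[above left] {$p_2$};
\fill (0.368,0.050) circle (1.4pt);
\fill (0.368,0.018) circle (1.4pt);
\draw[fill=white] (0.333,0.333) circle (1.6pt);
\draw[fill=white] (0.577,0.333) circle (1.6pt);
\draw[fill=white] (0.693,0.333) circle (1.6pt);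
\draw[fill=white] (0.760,0.333) circle (1.6pt);
\end{tikzpicture}
\caption{The disks $\Gamma_0=\{s=\frac13\}$ and $\Gamma_k=\{s=S(z)^k\}$ for real $z\in(-1,1)$, drawn against the coordinate $S=S(z)\in(0,1)$. The centers $p_k$ (black) lie over $z=0$ and tend to the removed line $s=0$. The one real intersection point of $\Gamma_k$ with $\Gamma_0$ (white), at $S=3^{-1/k}$, moves to the edge; the infinitely many others are not real.}
\label{fig:disks}
\end{figure}

The division argument of Example~\ref{ex:model} now meets a difficulty: $b_k$ has infinitely many zeros and is discontinuous at $z=1$, that is, at $Z=\infty$. Boundary values at the other points do not control a quotient by themselves, as $1/S=e^Z$ shows: it has modulus $1$ on the imaginary axis and is unbounded. So we first prove that the quotient is bounded.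

\begin{lemma}\label{lem:div}
Let $k\ge1$ and let $h$ be holomorphic on $D$ with $|h|\le M$ and $h=0$ at all zeros of $b_k$. Then $|h|\le M|b_k|$ on $D$.
\end{lemma}

\begin{proof}
We may assume $M>0$. Regard $h$ and $b_k$ as functions of $Z\in H$, so that $b_k$ becomes $\beta(Z)=m(e^{-kZ})$. The zeros $Z_j$ of $\beta$ are simple, because neither $m$ nor $e^{-kZ}$ has a critical point. Hence $q=h/\beta$ is holomorphic on $H$.

\emph{The quotient is bounded.} The set $B=\{w\in D:|m(w)|\le\frac14\}$ is the image of $\{|t|\le\frac14\}$ under the M\"obius map $m^{-1}(t)=\frac{t+1/3}{1+t/3}$, which has real coefficients. So $B$ is the closed disk with diameter $[m^{-1}(-\frac14),m^{-1}(\frac14)]=[\frac1{11},\frac7{13}]$. It lies in $D\cap\{\operatorname{Re}w>0\}$, where the principal logarithm is a biholomorphism onto its image and has imaginary part in $(-\frac\pi2,\frac\pi2)$. Therefore $\{|\beta|\le\frac14\}$ is the disjoint union of the compact sets $B_j=\{(-\log w+2\pi ij)/k:w\in B\}\subset H$, and $|\beta|=\frac14$ on $\partial B_j$. Thus $|q|\le4M$ off the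 $B_j$ and on their boundaries, and by the maximum principle also inside them.

\emph{The sharp bound.} The function $\beta$ is continuous on $\{\operatorname{Re}Z\ge0\}$ and has modulus $1$ on the imaginary axis, so $\limsup|q|\le M$ at every finite boundary point of $H$. We conclude by the Phragm\'en--Lindel\"of argument. For $\varepsilon>0$ let $q_\varepsilon=q/(1+\varepsilon Z)$. Since $|1+\varepsilon Z|\ge1$ on $H$, the bound $\limsup|q_\varepsilon|\le M$ holds at finite boundary points; since $q$ is bounded, $q_\varepsilon\to0$ as $|Z|\to\infty$. The maximum principle on large half-disks $H\cap\{|Z|<T\}$ gives $|q_\varepsilon|\le M$ on $H$. Let $\varepsilon\to0$.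
\end{proof}

\begin{proposition}\label{prop:bounded}
Let $X$ be a domain with $V\subset X\subset U$. Then $c_X(p_0,p_k)\le\rho(0,\frac23)$ for all $k\ge1$, and $X$ is not $c_X$-finitely compact.
\end{proposition}

\begin{proof}
Let $f\colon X\to D$ be holomorphic with $f(p_0)=0$. The function $h(z)=f(z,S(z)^k)-f(z,\frac13)$ satisfies the hypotheses of Lemma~\ref{lem:div} with $M=2$, so $|f(p_k)|=|h(0)|\le2|m(e^{-k})|$. The function $m$ increases on $[0,\frac12]$ from $m(0)=-\frac13$ to $m(\frac12)=\frac15$, and $0<e^{-k}<\frac12$. Hence $|f(p_k)|\le\frac23$, and Lemma~\ref{lem:basic}(b) gives the estimate. Since $p_k\to(0,0)\notin X$, the $c_X$-bounded set $\{p_k:k\ge1\}$ is closed in $X$ and not compact.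
\end{proof}

The level $\frac13$ of $\Gamma_0$ is chosen below $\frac12$ so that $2|b_k(0)|$, which tends to twice the level, stays away from $1$. It is chosen different from $0$ so that $\Gamma_0$ meets every $\Gamma_k$; at level $0$ the function $b_k$ would be $S^k$, and Lemma~\ref{lem:div} would fail for $h=1$.

\section{The domain $\Omega$}\label{sec:domain}

The domain $U$ itself is not complete: the inclusion $s\mapsto(0,s)$ of $D^*$ gives $c_U(p_k,p_l)\le\rho(e^{-k},e^{-l})\to0$. Proposition~\ref{prop:bounded} leaves us free to shrink $U$ as long as $V$ is kept, and shrinking creates new bounded functions. We cut $U$ down by bounding holomorphic functions of two kinds. A function $\Phi$ that vanishes on $V$ and is large elsewhere near $\{s=0\}$ will confine the domain there to thin neighborhoods of the $\Gamma_k$. Functions $f_k$, nonzero on $\Gamma_k$ and zero on all other disks, will keep these neighborhoods apart. As in Lagrange interpolation, $f_k$ is obtained from $\Phi$ by deleting the factor that vanishes on $\Gamma_k$ and normalizing. On $U$, with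 $S=S(z)$, put
\[
\Phi(z,s)=(s-\tfrac13)\prod_{l\ge1}\Bigl(1-\frac{S^l}{s}\Bigr),\qquad
f_k(z,s)=\frac{S^{k(k-1)/2}}{Q_k(z)}\,m(s)\prod_{l\ge1,\ l\ne k}\Bigl(1-\frac{S^l}{s}\Bigr)\quad(k\ge1),
\]
where $Q_k=\prod_{j=1}^{k-1}(1-S^j)\prod_{j\ge1}(1-S^j)$. The normalizing factor comes from evaluating the product on $\Gamma_k$, where $S^l/s=S^{l-k}$. Since $1-S^{-j}=-S^{-j}(1-S^j)$ and $1+\dots+(k-1)=k(k-1)/2$,
\begin{equation}\label{eq:norm}
\prod_{l\ge1,\ l\ne k}(1-S^{l-k})=\prod_{j=1}^{k-1}(1-S^{-j})\prod_{j\ge1}(1-S^j)=(-1)^{k-1}S^{-k(k-1)/2}Q_k .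
\end{equation}

\begin{lemma}\label{lem:functions}
The functions $\Phi$ and $f_k$ are holomorphic on $U$, and $u=\sup_{k\ge1}|f_k|$ is finite and continuous on $U$. Moreover $\Phi=0$ on $V$, $f_k=0$ on $\Gamma_l$ for all $l\ge0$ with $l\ne k$, and
\begin{equation}\label{eq:onGamma}
f_k(z,S(z)^k)=(-1)^{k-1}b_k(z).
\end{equation}
In particular $u\le1$ on $V$.
\end{lemma}

\begin{proof}
Let $|z|\le R<1$ and $|s|\ge\delta>0$, and put $\sigma=\max_{|z|\le R}|S|<1$. Then $|S^l/s|\le\sigma^l/\delta$ and $|S^j|\le\sigma^j$, so all products converge uniformly on this set, and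
\begin{equation}\label{eq:Q}
|Q_k(z)|\ge\prod_{j\ge1}(1-\sigma^j)^2>0\qquad\text{for all $k$, whenever }|S(z)|\le\sigma .
\end{equation}
Hence $\Phi$ and $f_k$ are holomorphic, and since $|m|<1$ and $|S|<1$,
\[
|f_k|\le\prod_{l\ge1}(1+\sigma^l/\delta)\prod_{j\ge1}(1-\sigma^j)^{-2}\qquad\text{for all }k .
\]
So $(f_k)$ is locally uniformly bounded. By the Cauchy estimates every point of $U$ has a neighborhood on which all $f_k$ are Lipschitz with one constant $L$, and there $|u(x)-u(x')|\le\sup_k|f_k(x)-f_k(x')|\le L|x-x'|$. On $\Gamma_0$ the factors $s-\frac13$ and $m(s)$ vanish, and on $\Gamma_l$ the factor $1-S^l/s$ vanishes. Formula \eqref{eq:onGamma} follows from \eqref{eq:norm}, and $|b_k|<1$.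
\end{proof}

The restriction \eqref{eq:onGamma} is of the largest order possible: by Lemma~\ref{lem:div}, a function on $\Gamma_0\cup\Gamma_k$ that is holomorphic on $\Gamma_k$, bounded by $M$ and zero on $\Gamma_0$ is at most $M|b_k|$ on $\Gamma_k$.

By Lemma~\ref{lem:functions} the set
\[
W=\{x\in U:\ |\Phi(x)|<1,\ u(x)<2\}
\]
is open and contains the connected set $V$. It is the continuity of $u$ that lets us impose infinitely many conditions and keep an open set. \emph{Let $\Omega$ be the connected component of $W$ that contains $V$.} It is a bounded domain in $\mathbb C^2$ with $V\subset\Omega\subset U$, and the functions $z$, $s$, $\Phi$ and $f_k/2$ map $\Omega$ into $D$. The points $p_k$ are now uniformly separated, as Section~\ref{sec:basic} requires: for $l\ne k$ we have $f_k(p_l)=0$, so \eqref{eq:onGamma} gives $c_\Omega(p_k,p_l)\ge\rho(0,\frac12|m(e^{-k})|)$, and $|m(e^{-k})|$ is nonzero and tends to $\frac13$.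

\section{Completeness of $\Omega$}\label{sec:complete}

A Cauchy sequence is bounded, and a bounded sequence cannot approach a boundary point at which $|z|$, $|s|$, $|\Phi|$ or $u/2$ reaches $1$. This leaves the boundary points $(z_*,0)$, which bounded sequences such as $(p_k)$ do approach. There the Cauchy property itself has to be used, and we must show that every sequence in $\Omega$ tending to $(z_*,0)$ is separated by the $f_k$ in the way $(p_k)$ is. The reason is that $|\Phi|<1$ is very restrictive for small $s$: if $|s|$ is comparable to $|S|^k$, the factors $1-S^l/s$ with $l<k$ have size about $|S|^{-(k-l)}$, their product has size about $|S|^{-k^2/2}$, and only the $k$-th factor can compensate.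

\begin{lemma}\label{lem:near0}
Let $0<\tau\le\sigma<1$, and let $x_\nu=(z_\nu,s_\nu)\in U$ satisfy $\tau\le|S(z_\nu)|\le\sigma$, $|\Phi(x_\nu)|<1$ and $s_\nu\to0$. Then:
\begin{enumerate}
\item[(i)] there are integers $k_\nu\ge1$, defined for large $\nu$, with $|f_{k_\nu}(x_\nu)|\to\frac13$;
\item[(ii)] $f_l(x_\nu)\to0$ as $\nu\to\infty$, for each fixed $l\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $S_\nu=S(z_\nu)$ and consider only $\nu$ with $|s_\nu|<\min(\tau,\frac1{12})$, so that $|s_\nu-\frac13|\ge\frac14$.

\emph{The nearest disk.} The number $\alpha_\nu=\log|s_\nu|/\log|S_\nu|$ satisfies $|s_\nu|=|S_\nu|^{\alpha_\nu}$ and $\alpha_\nu\ge\log|s_\nu|/\log\tau>1$, so $\alpha_\nu\to\infty$. Let $k_\nu\ge1$ be an integer nearest to $\alpha_\nu$ and put $t_\nu=S_\nu^{k_\nu}/s_\nu$. Then $k_\nu\to\infty$, and $|t_\nu|=|S_\nu|^{k_\nu-\alpha_\nu}$ lies between $|S_\nu|^{1/2}$ and $|S_\nu|^{-1/2}$. The point $x_\nu$ lies on $\Gamma_{k_\nu}$ exactly when $t_\nu=1$. We omit the index $\nu$ and note that $S^l/s=S^{l-k}t$.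

\emph{The point is very close to that disk.} For $l=k-j$ with $1\le j\le k-1$ we have $|S^{-j}t|\ge|S|^{-(j-1/2)}\ge\sigma^{-(j-1/2)}$, hence
\[
|1-S^{-j}t|\ge\sigma^{-(j-1/2)}-1=\sigma^{-(j-1/2)}\bigl(1-\sigma^{j-1/2}\bigr).
\]
For $l=k+j$ with $j\ge1$ we have $|S^jt|\le|S|^{j-1/2}$, hence $|1-S^jt|\ge1-\sigma^{j-1/2}$. With $\kappa=\prod_{j\ge1}(1-\sigma^{j-1/2})>0$ and $\sum_{j=1}^{k-1}(j-\frac12)=\frac{(k-1)^2}2$ this gives
\[
\prod_{l\ne k}\Bigl|1-\frac{S^l}s\Bigr|\ge\kappa^2\sigma^{-(k-1)^2/2}.
\]
Since $|\Phi|=|s-\frac13|\,|1-t|\prod_{l\ne k}|1-S^l/s|<1$, we obtain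
\begin{equation}\label{eq:eps}
\varepsilon_\nu:=|1-t_\nu|\le4\kappa^{-2}\sigma^{(k_\nu-1)^2/2},\qquad\text{and therefore}\qquad k_\nu\varepsilon_\nu\to0 .
\end{equation}

\emph{Proof of} (i). We compare $f_k(x)$, factor by factor, with the case $t=1$. By \eqref{eq:norm} the normalizing factor $S^{k(k-1)/2}/Q_k$ equals $(-1)^{k-1}/\prod_{l\ne k}(1-S^{l-k})$. Also
\[
\frac{1-S^{-j}t}{1-S^{-j}}=\frac{t-S^j}{1-S^j}=1-\frac{1-t}{1-S^j},\qquad \frac{1-S^jt}{1-S^j}=1+\frac{S^j(1-t)}{1-S^j}.
\]
Hence
\[
f_k(x)=(-1)^{k-1}m(s)\prod_{j=1}^{k-1}\Bigl(1-\frac{1-t}{1-S^j}\Bigr)\prod_{j\ge1}\Bigl(1+\frac{S^j(1-t)}{1-S^j}\Bigr).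
\]
Since $|1-S^j|\ge1-\sigma$, the moduli of the deviations from $1$ add up to at most $k\varepsilon/(1-\sigma)$ in the first product and $\varepsilon\sigma/(1-\sigma)^2$ in the second. The number of factors in the first product grows, which is why \eqref{eq:eps} is needed with the factor $k_\nu$. Both sums tend to $0$, and $|\prod_j(1+a_j)-1|\le\exp(\sum_j|a_j|)-1$, so both products tend to $1$. Finally $m(s_\nu)\to m(0)=-\frac13$.

\emph{Proof of} (ii). We have $|1-S_\nu^l/s_\nu|\ge\tau^l/|s_\nu|-1\to\infty$. Where this factor is not zero,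
\[
f_l=\frac{S^{l(l-1)/2}}{Q_l}\cdot\frac{\Phi}{(1-s/3)(1-S^l/s)} .
\]
The first quotient is bounded along $(x_\nu)$ by \eqref{eq:Q}, $|\Phi(x_\nu)|<1$, and $|1-s_\nu/3|\ge\frac23$.
\end{proof}

\begin{proposition}\label{prop:complete}
The domain $\Omega$ is $c_\Omega$-Cauchy complete.
\end{proposition}

\begin{proof}
Let $x_\nu=(z_\nu,s_\nu)$ be a $c_\Omega$-Cauchy sequence. By Lemma~\ref{lem:basic}(d) it has a Euclidean limit $x_*=(z_*,s_*)$, and it suffices to show that $x_*\in\Omega$. Fix $a\in\Omega$ and $M$ with $c_\Omega(a,x_\nu)\le M$ for all $\nu$. Let $r_0<1$ be the largest of the four numbers $|z(a)|$, $|s(a)|$, $|\Phi(a)|$, $u(a)/2$, and define $r<1$ by $\rho(0,r)=\rho(0,r_0)+M$. If $g$ is one of the functions $z$, $s$, $\Phi$, $f_k/2$, then $\rho(0,g(x_\nu))\le\rho(0,g(a))+M\le\rho(0,r)$. Thus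
\begin{equation}\label{eq:r}
|z_\nu|\le r,\qquad|s_\nu|\le r,\qquad|\Phi(x_\nu)|\le r,\qquad u(x_\nu)\le2r\qquad\text{for all }\nu .
\end{equation}
One $r$ serves for all $k$ because $\Omega$ is defined by $\sup_k|f_k|<2$, and not merely by $|f_k|<2$ for each $k$.

\emph{Case $s_*\ne0$.} By \eqref{eq:r}, $x_*\in U$, and by continuity $|\Phi(x_*)|\le r<1$ and $u(x_*)\le2r<2$. So $x_*\in W$. A small ball about $x_*$ lies in $W$ and contains some $x_\nu\in\Omega$; being connected, it lies in the component $\Omega$.

\emph{Case $s_*=0$.} We show that this is impossible. Lemma~\ref{lem:near0} applies with $\tau$ and $\sigma$ the minimum and maximum of $|S|$ on $\{|z|\le r\}$. By (i) there is $\nu_0$ with $|f_{k_\mu}(x_\mu)|\ge\frac14$ for all $\mu\ge\nu_0$. Fix such a $\mu$ and let $l=k_\mu$. Since $f_l/2$ maps $\Omega$ into $D$, part (ii) gives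
\[
\liminf_{\nu\to\infty}c_\Omega(x_\mu,x_\nu)\ge\lim_{\nu\to\infty}\rho\bigl(\tfrac12f_l(x_\mu),\tfrac12f_l(x_\nu)\bigr)=\rho\bigl(\tfrac12f_l(x_\mu),0\bigr)\ge\rho(0,\tfrac18).
\]
This holds for every $\mu\ge\nu_0$, so $(x_\nu)$ is not a Cauchy sequence.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The statements about $\Omega$ are Propositions~\ref{prop:bounded} and~\ref{prop:complete}; the point $(0,0)=\lim p_k$ is not in $\Omega$, so it lies in $\partial\Omega$. Let $Y=\Omega\times D^{n-2}$. By Lemma~\ref{lem:basic}(a), a $c_Y$-Cauchy sequence projects to Cauchy sequences in $(\Omega,c_\Omega)$ and in each factor $(D,\rho)$. These converge, so the sequence converges in $Y$ in the Euclidean sense, hence for $c_Y$. The inclusion $p\mapsto(p,0)$ gives $c_Y((p_0,0),(p_k,0))\le c_\Omega(p_0,p_k)\le\rho(0,\frac23)$. So $\{(p_k,0):k\ge1\}$ is $c_Y$-bounded, and it is closed in $Y$ and not compact because $(p_k,0)\to0\notin Y$.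
\end{proof}

Since $\Omega$ is $c_\Omega$-Cauchy complete, the argument for \eqref{eq:kob} applies to it: $d_\Omega(p_0,p_k)\to\infty$ while $c_\Omega(p_0,p_k)$ stays bounded.

\section{Plane domains}\label{sec:plane}

We prove Theorem~\ref{thm:B} in contrapositive form. Let $G\subset\mathbb C$ be a bounded domain that is not $c_G$-finitely compact. A closed, $c_G$-bounded, noncompact set contains a sequence with no subsequence converging in $G$, and a subsequence $(x_\nu)$ of it converges in $\mathbb C$ to a point $\zeta\in\partial G$. Fix $x_0\in G$ and $r_0\in(0,1)$ with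
\begin{equation}\label{eq:bdd}
c_G(x_0,x_\nu)\le\rho(0,r_0)\qquad\text{for all }\nu .
\end{equation}
We shall find a $c_G$-Cauchy sequence $(y_j)$, in general a different one, that also tends to $\zeta$. Let $A=H^\infty(G)$ be the algebra of bounded holomorphic functions on $G$, with the norm $\|f\|=\sup_G|f|$, and let $z\in A$ be the coordinate. We write $\Delta(a,r)=\{w:|w-a|<r\}$, and $dA$ for area measure.

\subsection{The model: Cauchy's formula}

Let $G=D^*$ and $\zeta=0$. The value $f(0)$ of the extended function is $\int f\,d\lambda$, where $d\lambda=\frac{dw}{2\pi iw}$ is normalized arc length on $|w|=\frac12$. For $y\in G$ off this circle, apply this to $z\cdot\frac{f-f(y)}{z-y}$, which belongs to $A$ and vanishes at $0$: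
\[
\gamma(y)f(y)=\int f(w)\frac{w}{w-y}\,d\lambda(w),\qquad\gamma(y)=\int\frac{w}{w-y}\,d\lambda(w)=\frac1{2\pi i}\oint\frac{dw}{w-y}.
\]
This is Cauchy's formula, and $\gamma(y)$ is the winding number: it is $1$ near $\zeta$ and $0$ for $|y|>\frac12$, in particular on the part $|y|\ge1$ of the complement of $G$. As $y\to0$ the kernel $\frac w{w-y}=1+\frac y{w-y}$ tends to $1$ uniformly on the circle. So $f(y)\to\int f\,d\lambda$ uniformly in $\|f\|\le1$, and every sequence $y_j\to0$ is $c_G$-Cauchy.

For general $G$ the same formula holds for a suitable measure $\lambda$, but three points need an argument. The limit of $\gamma(y)$ must be nonzero; this is where \eqref{eq:bdd} enters (Lemma~\ref{lem:measure}). The measure may have mass arbitrarily near $\zeta$, so that the kernel is close to $1$ only for most $y$ (Lemma~\ref{lem:average}). And these good points $y$ must lie in $G$, which follows because $\gamma$ vanishes almost everywhere off $G$ (Lemma~\ref{lem:vanish}).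

\subsection{A representing measure with mass away from $\zeta$}

Functions in $A$ have no values at $\zeta$, so we work on a compact space to which they all extend. For $x\in G$ let $e_x=(f(x))_{f\in A}$, a point of the product $\prod_{f\in A}\{w:|w|\le\|f\|\}$, which is compact and Hausdorff by Tychonoff's theorem. Let $\mathcal K$ be the closure of $\{e_x:x\in G\}$, and let $\hat f\in C(\mathcal K)$ be the $f$-th coordinate, so that $\hat f(e_x)=f(x)$. (This is the closure of $G$ in the maximal ideal space of $A$, and $\hat f$ is the Gelfand transform.) An identity or a weak inequality between continuous functions that holds at all $e_x$ holds on $\mathcal K$. Therefore $f\mapsto\hat f$ is linear, multiplicative and isometric, $\hat1=1$, $\hat z(\mathcal K)\subset\overline G$, and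
\begin{equation}\label{eq:hat}
\hat h=h\circ\hat z\qquad\text{if $h$ is continuous on $\overline G$ and holomorphic on $G$.}
\end{equation}
Let $F=\{\hat z=\zeta\}\subset\mathcal K$ be the fiber over $\zeta$, and $E=\mathcal K\setminus F$.

\begin{lemma}\label{lem:measure}
There is a complex Borel measure $\lambda$ on $\mathcal K$ with $\gamma:=\lambda(E)\ne0$ and
\begin{equation}\label{eq:annih}
\int_E(\hat z-\zeta)\,\hat g\,d\lambda=0\qquad\text{for all }g\in A .
\end{equation}
\end{lemma}

\begin{proof}
By compactness there is a point $\varphi$ in the closure of $\{e_{x_\nu}:\nu\ge N\}$ for every $N$. Since $x_\nu\to\zeta$, we have $\hat z(\varphi)=\zeta$. If $a,b\in D$ and $|\frac{a-b}{1-\bar ab}|\le r_0$, then $|a-b|\le2r_0$, because $|1-\bar ab|\le2$. So \eqref{eq:bdd} gives $|f(x_\nu)-f(x_0)|\le2r_0$ for $\|f\|<1$, hence $|f(x_\nu)-f(x_0)|\le2r_0\|f\|$ for all $f\in A$, and passing to the closure,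
\[
|\hat f(\varphi)-f(x_0)|\le2r_0\|f\| .
\]
By the Hahn--Banach theorem the functional $\hat f\mapsto\hat f(\varphi)-f(x_0)$ extends to $C(\mathcal K)$ with norm at most $2r_0$. By the Riesz representation theorem the extension is integration against a complex regular Borel measure $\eta$ whose total variation $\|\eta\|$ is the norm; so $\|\eta\|<2$. Let $\lambda=\eta+\delta$, where $\delta$ is the unit mass at $e_{x_0}$. Then $\int_{\mathcal K}\hat f\,d\lambda=\hat f(\varphi)$ for all $f\in A$. For $f=(z-\zeta)g$ the right side is $0$ and the integrand vanishes on $F$; this is \eqref{eq:annih}. Taking $f=1$ in the definition of $\eta$ gives $\eta(E)+\eta(F)=0$, so $2|\eta(E)|=|\eta(E)|+|\eta(F)|\le\|\eta\|<2$. Since $x_0\ne\zeta$, the point $e_{x_0}$ lies in $E$, and $\gamma=1+\eta(E)\ne0$.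
\end{proof}

\begin{remark}
The unit mass at $\varphi$ also represents $f\mapsto\hat f(\varphi)$, but it has $\gamma=0$; hypothesis \eqref{eq:bdd} serves to get $\gamma\ne0$ and is not used again. Without it $\gamma=0$ may be forced. Let $G=D$, $\zeta=1$, and let $\lambda$ represent a point $\varphi\in F$. The functions $(\frac{1+\hat z}2)^N$ equal $1$ on $F$ and tend boundedly to $0$ on $E$, so $\lambda(F)=1=\lambda(\mathcal K)$.
\end{remark}

Let $\lambda_*$ and $\mu$ be the push-forwards under $\hat z$ of the restrictions of $\lambda$ and of its total variation $|\lambda|$ to $E$. They are finite Borel measures on $\mathbb C$, carried by $\overline G$, with $|\lambda_*|\le\mu$, $\lambda_*(\mathbb C)=\gamma$ and $\mu(\{\zeta\})=0$. The deviation of the kernel $\frac{w-\zeta}{w-y}=1+\frac{y-\zeta}{w-y}$ from $1$ is measured by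
\[
I(y)=\int\frac{|y-\zeta|}{|w-y|}\,d\mu(w)\in[0,\infty],\qquad y\ne\zeta .
\]
If $I(y)<\infty$, then $\mu(\{y\})=0$, the kernel is $\mu$-integrable, and
\begin{equation}\label{eq:gamma}
\gamma(y):=\int\frac{w-\zeta}{w-y}\,d\lambda_*(w)\qquad\text{satisfies}\qquad|\gamma(y)-\gamma|\le I(y).
\end{equation}

\subsection{Good points near $\zeta$ lie in $G$}

We use the estimate
\begin{equation}\label{eq:area}
\int_{\Delta(a,r)}\frac{dA(y)}{|w-y|}\le\int_{\Delta(w,r)}\frac{dA(y)}{|w-y|}=2\pi r\qquad(a,w\in\mathbb C,\ r>0).
\end{equation}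
It holds because the sets $\Delta(a,r)\setminus\Delta(w,r)$ and $\Delta(w,r)\setminus\Delta(a,r)$ have equal area, and the integrand is at most $1/r$ on the first and at least $1/r$ on the second. Put $\Delta_r=\Delta(\zeta,r)$.

\begin{lemma}\label{lem:average}
The function $I$ is integrable on every $\Delta_r$, and $\frac1{\pi r^2}\int_{\Delta_r}I\,dA\to0$ as $r\to0$.
\end{lemma}

\begin{proof}
By Tonelli's theorem the mean of $I$ over $\Delta_r$ is $\int a_r\,d\mu$, where
\[
a_r(w)=\frac1{\pi r^2}\int_{\Delta_r}\frac{|y-\zeta|}{|w-y|}\,dA(y).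
\]
By \eqref{eq:area}, $a_r(w)\le r\cdot2\pi r/(\pi r^2)=2$. If $|w-\zeta|\ge2r$, then $|w-y|\ge\frac12|w-\zeta|$ for $y\in\Delta_r$, so $a_r(w)\le2r/|w-\zeta|$. Thus $a_r(w)\to0$ for every $w\ne\zeta$. Since $\mu$ is finite and $\mu(\{\zeta\})=0$, dominated convergence applies.
\end{proof}

In particular $\gamma(y)$ is defined for almost every $y$. For $y\notin\overline G$ the function $1/(z-y)$ is in $A$, and \eqref{eq:annih} gives $\gamma(y)=0$ at once. For $y\in\partial G$ it is unbounded, and $\partial G$ may have positive area; so we average it over $y$ to get a bounded function.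

\begin{lemma}\label{lem:vanish}
For every $r>0$, $\gamma(y)=0$ for almost every $y\in K:=\Delta_r\setminus G$.
\end{lemma}

\begin{proof}
Let $v$ be a Borel function on $K$ with $|v|\le1$, and let $h(w)=\int_K\frac{v(y)}{w-y}\,dA(y)$ for $w\in\mathbb C$. Fix $w_0\in\mathbb C$ and $\delta>0$, and let $h^\delta$ be the same integral over $K\setminus\Delta(w_0,\delta)$. Then $h^\delta$ is holomorphic on $\Delta(w_0,\delta)$, and $|h-h^\delta|\le2\pi\delta$ everywhere by \eqref{eq:area}. Hence $\limsup_{w\to w_0}|h(w)-h(w_0)|\le4\pi\delta$ for every $\delta$, so $h$ is continuous on $\mathbb C$. If $w_0\in G$ and $\Delta(w_0,\delta)\subset G$, then $h=h^\delta$, so $h$ is holomorphic on $G$. By \eqref{eq:hat} and \eqref{eq:annih},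
\[
0=\int(w-\zeta)h(w)\,d\lambda_*(w)=\int_Kv(y)\,\gamma(y)\,dA(y).
\]
Fubini's theorem applies, and shows that $\gamma(\cdot)$ is integrable on $K$, because $|w-\zeta|$ is bounded on $\overline G$ and $\iint_K|w-y|^{-1}dA(y)\,d\mu(w)\le2\pi r\mu(\mathbb C)$. Taking $v=\overline{\gamma(y)}/|\gamma(y)|$ where $\gamma(y)$ is defined and nonzero, and $v=0$ elsewhere, we get $\int_K|\gamma(y)|\,dA(y)=0$.
\end{proof}

\begin{lemma}\label{lem:good}
For every $\varepsilon\in(0,|\gamma|)$ and all sufficiently small $r>0$ there is $y\in\Delta_r\cap G$ with $I(y)<\varepsilon$.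
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:average}, for small $r$ the mean of $I$ over $\Delta_r$ is less than $\varepsilon$, so $Y=\{y\in\Delta_r\setminus\{\zeta\}:I(y)<\varepsilon\}$ has positive area. On $Y$, \eqref{eq:gamma} gives $|\gamma(y)|\ge|\gamma|-\varepsilon>0$, so $Y\setminus G$ has area zero by Lemma~\ref{lem:vanish}. Hence $Y\cap G\ne\emptyset$.
\end{proof}

\subsection{The Cauchy sequence}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Keep the setting of this section and put $\Lambda(f)=\int_E\hat f\,d\lambda$ for $f\in A$. Let $y\in G$ with $I(y)<\infty$, and let $\|f\|\le1$. The function $g=(f-f(y))/(z-y)$ is holomorphic on $G$, bounded near $y$ by continuity, and bounded by $2/\delta$ off $\Delta(y,\delta)$; so $g\in A$. This division, like the averaged kernel in Lemma~\ref{lem:vanish}, is available because $G$ is a plane domain. From $(\hat z-y)\hat g=\hat f-f(y)$ we get $\hat g=(\hat f-f(y))/(\hat z-y)$ off the set $\{\hat z=y\}$, and $|\lambda|(E\cap\{\hat z=y\})=\mu(\{y\})=0$. Since the kernel is integrable, \eqref{eq:annih} becomes the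 analogue of Cauchy's formula,
\[
\gamma(y)f(y)=\int_E\hat f\,\frac{\hat z-\zeta}{\hat z-y}\,d\lambda=\Lambda(f)+\int_E\hat f\,\frac{y-\zeta}{\hat z-y}\,d\lambda .
\]
The last integral has modulus at most $I(y)$. Together with \eqref{eq:gamma} and $|f(y)|\le1$ this gives
\begin{equation}\label{eq:final}
|\gamma f(y)-\Lambda(f)|\le|\gamma-\gamma(y)|\,|f(y)|+|\gamma(y)f(y)-\Lambda(f)|\le2I(y)\qquad(\|f\|\le1).
\end{equation}

By Lemma~\ref{lem:good} there are points $y_j\in G$ with $y_j\to\zeta$ and $\varepsilon_j:=I(y_j)\to0$. Since $\Lambda(f)$ does not depend on the point, \eqref{eq:final} gives $|f(y_i)-f(y_j)|\le2(\varepsilon_i+\varepsilon_j)/|\gamma|$ for all $\|f\|\le1$. For $f\colon G\to D$ with $f(y_i)=0$ this bounds $|f(y_j)|$, and Lemma~\ref{lem:basic}(b) yields, for large $i$ and $j$,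
\[
c_G(y_i,y_j)\le\rho\bigl(0,2(\varepsilon_i+\varepsilon_j)/|\gamma|\bigr)\to0\qquad(i,j\to\infty).
\]
So $(y_j)$ is $c_G$-Cauchy. A $c_G$-limit in $G$ would also be its Euclidean limit, which is $\zeta\notin G$. Hence $G$ is not $c_G$-Cauchy complete.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Intrinsic distances, measures and geometric function theory},
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=bams\%2F1183537896}.

\end{thebibliography}
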